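# Composition on Besov and Lizorkin–Triebel algebras: ramps, corners and stopping levels

## 1. A corner composed with scattered ramps

Work in $\mathbb R^3$. Choose a real $\phi\in C_c^\infty((-2,2)^3)$ with $\phi(x)=x_1$ on $[-1,1]^3$, and $\chi\in C_c^\infty((-2,2))$ with $0\le\chi\le1$ and $\chi=1$ on $[-1,1]$. Define
$$f(t)=\chi(t)\,t_+^{3/2},\qquad g(x)=\sum_{k\ge0}\sum_{i=1}^{N_k}\phi\big(2^k(x-x_{k,i})\big),\qquad N_k=\lceil 2^{k/2}\rceil ,$$
where the $x_{k,i}$ are pairwise distinct points of $4\mathbb Z^3$. The summands of $g$ have disjoint supports. Near $x_{k,i}$ the function $g$ is a ramp of slope $2^k$ on a cube of side $2\cdot2^{-k}$, and there are about $2^{k/2}$ such ramps. The function $f$ has one mild singularity, at $0$, and every ramp crosses the value $0$ along a square of area $4\cdot 2^{-2k}$.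

Let us measure $g$ and $u=f\circ g$ by third differences $\Delta^3_{he_1}$ with $h=2^{-l}$, in $L_1(\mathbb R^3)$.

For $g$, one bump of scale $k$ contributes at most $C2^{-3k}\min(1,(2^kh)^3)$, so
$$\|\Delta^3_{he_1}g\|_1\le C\sum_{k\ge 0}2^{k/2}\,2^{-3k}\min(1,2^{3(k-l)})\le C2^{-5l/2}.$$

For $u$, let $l\ge4$ and $0\le k\le l/2$, so that $3h\le 2^{-l/2}\le2^{-k}$. Take $x=x_{k,i}+y$ with $|y_2|,|y_3|\le2^{-k}$ and $y_1\in(-3h,-2h)$. The points $x,x+he_1,x+2he_1$ lie on the side of the ramp where $g<0$, so $u=0$ there, while $y_1+3h\in(0,h)$ and $2^kh\le1$. Hence $\Delta^3_{he_1}u(x)=u(x+3he_1)=(2^k(y_1+3h))^{3/2}$, and this cube contributes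
$$(2\cdot2^{-k})^2\int_0^h(2^kt)^{3/2}\,dt=\tfrac85\,2^{-k/2}h^{5/2}.$$
Multiply by $N_k\ge2^{k/2}$: every scale $k\le l/2$ contributes at least $\frac85h^{5/2}$. Therefore
$$\|\Delta^3_{2^{-l}e_1}u\|_1\ \ge\ \tfrac45\,l\;2^{-5l/2}.\tag{1}$$
So $g$ has differences of order $2^{-5l/2}$, and $f\circ g$ does not: it loses a factor $l$. The reason is visible. The ramps of one scale $k$ produce differences of size $h^{5/2}$ at all much finer steps $h$, and at step $2^{-l}$ the contributions of about $l/2$ different scales add up.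

This pair is for deciding the following. If $f$ has smoothness $s$ as a function of one variable, does $g\mapsto f\circ g$ preserve smoothness $s$ on $\mathbb R^n$, among bounded functions? For Besov smoothness $B^{5/2}_{1,\infty}$ the answer just computed is no. After fixing definitions we shall make this rigorous for a whole range of parameters, and then prove that outside this range the answer is always yes. In that second half the weighted count of ramp crossings, which made (1) work, becomes the quantity that has to be bounded.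

## 2. Function spaces, superposition, and the two theorems

Throughout, $n\ge1$, $s>0$, $p,q\in[1,\infty]$, functions are real-valued, and $C,c,c_1,\dots$ are positive constants that depend only on $n,s,p,q$ and on auxiliary parameters once these are fixed.

**Definition (spaces).** Let $\Delta_i=\varphi_i(D)$, $i\ge0$, be a smooth dyadic resolution of unity with real even symbols: $\sum_i\varphi_i=1$, $\operatorname{supp}\varphi_0\subset\{|\xi|\le2\}$, and for $i\ge1$, $\varphi_i=\varphi_1(2^{1-i}\cdot)$ is supported in $2^{i-1}\le|\xi|\le2^{i+1}$. Then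
$$\|g\|_{B^s_{p,q}}=\big\|(2^{is}\|\Delta_ig\|_p)_{i\ge0}\big\|_{\ell_q},\qquad \|g\|_{F^s_{p,q}}=\Big\|\,\big\|(2^{is}|\Delta_ig|)_{i\ge0}\big\|_{\ell_q}\Big\|_{p}\quad(p<\infty).$$
$E^s_{p,q}$ stands for either space, with $p<\infty$ in the $F$-case. The algebra $\mathcal E^s_{p,q}(\mathbb R^n)=E^s_{p,q}(\mathbb R^n)\cap L_\infty(\mathbb R^n)$ has the norm $\|g\|_{E^s_{p,q}}+\|g\|_\infty$; it is written $\mathcal B^s_{p,q}$ or $\mathcal F^s_{p,q}$ in the two cases.

We use these textbook facts. If $w$ on $\mathbb R^d$ has spectrum in $\{|\xi|\le c\,2^i\}$, then $\|\partial^\gamma w\|_p\le C2^{i|\gamma|}\|w\|_p$ (Bernstein) and $\|w\|_v\le C2^{id(1/p-1/v)}\|w\|_p$ for $v\ge p$ (Nikol'skij). Also $E^s_{p,q}\subset B^s_{p,\infty}$. Since $s>0$, $\sum_i\Delta_ig=g$ in $L_p$ and $\|g\|_p\le C\|g\|_{E^s_{p,q}}$.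

**Definition (superposition).** For $f:\mathbb R\to\mathbb R$ let $T_fg=f\circ g$. We say $f$ acts on $\mathcal E^s_{p,q}(\mathbb R^n)$ if $T_f$ maps this space into itself, and acts boundedly if moreover $T_f$ maps bounded sets to bounded sets. We say $f$ belongs locally to $E^s_{p,q}(\mathbb R)$ if $\varphi f\in E^s_{p,q}(\mathbb R)$ for all $\varphi\in C_c^\infty(\mathbb R)$.

Some examples. The function $f(t)=t$ belongs locally to $E^s_{p,q}(\mathbb R)$; for $p<\infty$ it does not belong globally, since it is not in $L_p$. The constant $f=1$ does not act when $p<\infty$, since $1\notin L_p(\mathbb R^n)$; this is why one asks $f(0)=0$. If $s>1+1/p$, then by Nikol'skij $\|\Delta_if\|_\infty\le C2^{-i(s-1/p)}\|f\|_{E^s_{p,q}}$ on $\mathbb R$, and as $s-\frac1p>1$ the series of $\Delta_i f$ and of $(\Delta_if)'$ converge uniformly; so $E^s_{p,q}(\mathbb R)\subset C^1(\mathbb R)$, and $|t|$ does not belong locally to $E^s_{p,q}(\mathbb R)$.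

The following facts are known for $s>0$, and we use them as given.

- (i) $\mathcal E^s_{p,q}(\mathbb R^n)$ is a Banach algebra under the pointwise product. (So $f(t)=t^2$ acts.)
- (ii) Every $f\in C^\infty(\mathbb R)$ with $f(0)=0$ acts boundedly on $\mathcal E^s_{p,q}(\mathbb R^n)$.
- (iii) If a Borel measurable $f$ acts from $\mathcal E^s_{p,q}(\mathbb R^n)$ to $B^s_{p,\infty}(\mathbb R^n)$, then $f$ is locally Lipschitz continuous.
- (iv) If $f$ acts on $\mathcal E^s_{p,q}(\mathbb R^n)$, then $f$ belongs locally to $E^s_{p,q}(\mathbb R)$.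

The statement under test, a conjecture from "Regularity of the symbolic calculus in Besov algebras", is this. Let $s>1+1/p$ and let $f$ be Borel with $f(0)=0$. Then the following are equivalent:

1. $f$ acts on $\mathcal E^s_{p,q}(\mathbb R^n)$;
2. $f$ acts boundedly on $\mathcal E^s_{p,q}(\mathbb R^n)$;
3. $f$ belongs locally to $E^s_{p,q}(\mathbb R)$.

In (3), $f$ is understood to be the continuous representative. Otherwise changing $f$ on a null set would destroy (3)⇒(1) trivially. Theorem 1 does not depend on this convention, since its $f$ is continuous.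

**Theorem 1.** Let $1\le p<\infty$, $1+\frac1p<s\le\frac np$, $p<q\le\infty$; if $s=n/p$ assume moreover $q>n-1$. Then there are a compactly supported continuous $f\in B^s_{p,q}(\mathbb R)$ with $f(0)=0$ and a $g\in\mathcal B^s_{p,q}(\mathbb R^n)$ with $f\circ g\notin B^s_{p,q}(\mathbb R^n)$. So (3) holds while (1) and (2) fail.

The hypotheses force $n\ge sp>p+1\ge2$, so $n\ge3$ and $p<n-1$. An instance is $n=3$, $p=1$, $q=\infty$, $s=5/2$, the pair of Section 1.

**Theorem 2.** Let $s>1+1/p$ and $p,q\in[1,\infty]$.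

- $F$-case ($p<\infty$): (1)⇔(2)⇔(3) for all $n,q$.
- $B$-case: (1)⇔(2)⇔(3) holds for all Borel $f$ with $f(0)=0$ if and only if one of the following holds: (a) $q\le p$; (b) $s>n/p$; (c) $s=n/p$ and $q\le n-1$.

In particular it holds always if $n\le2$ (then $s>1+\frac1p\ge\frac np$), and for $p=\infty$. In the $F$-case, and in the $B$-case with $q\le p<\infty$, one has $\|f\circ g\|_{E^s_{p,q}}\le C(f,R)\|g\|_{E^s_{p,q}}$ whenever $\|g\|_\infty\le R$ (for $f$ as in (3) with $f(0)=0$).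

The conjecture is therefore false as stated, and it fails exactly in the Besov case with $q>p$ and either $s<n/p$, or $s=n/p$ and $q>n-1$.

**What has to be proved.** If (a), (b), (c) all fail, then $q>p$ (hence $p<\infty$) and either $s<n/p$, or $s=n/p$ and $q>n-1$. This is the range of Theorem 1, which gives "only if". Next, (2)⇒(1) is trivial and (1)⇒(3) is fact (iv). (By (iii) an acting $f$ is continuous, so the convention in (3) is respected.) After Theorem 1 there remains (3)⇒(2) in the positive cases.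

## 3. Two tests for Besov smoothness

We need one sufficient and one necessary condition. Here $\Delta^K_hu(x)=\sum_{m=0}^K(-1)^{K-m}\binom Kmu(x+mh)$.

**(F1).** Let $M>s$ be an integer and let $w=\sum_{k\ge0}w_k$ in $L_p(\mathbb R^d)$, where $\|\partial^\gamma w_k\|_p\le2^{-ks}2^{k|\gamma|}\varepsilon_k$ for $\gamma=0$ and for $|\gamma|=M$. Then $\|w\|_{B^s_{p,q}}\le C\|(\varepsilon_k)\|_{\ell_q}$.

*Proof.* Clearly $\|\Delta_iw_k\|_p\le C\|w_k\|_p$. For $i\ge1$, the identity $1=\sum_{|\gamma|=M}\frac{M!}{\gamma!}\frac{\xi^\gamma}{|\xi|^{2M}}\xi^\gamma$ on $\operatorname{supp}\varphi_i$ writes $\Delta_iw_k$ as a sum of terms $2^{-iM}\psi_\gamma(2^{-i}D)\partial^\gamma w_k$ with $\psi_\gamma\in C_c^\infty$ independent of $i$. So $\|\Delta_iw_k\|_p\le C2^{-iM}\sum_{|\gamma|=M}\|\partial^\gamma w_k\|_p$. Together, $\|\Delta_iw_k\|_p\le C2^{-ks}\varepsilon_k\min(1,2^{(k-i)M})$, and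
$$2^{is}\|\Delta_iw\|_p\le C\sum_k2^{(i-k)s}\min(1,2^{(k-i)M})\,\varepsilon_k .$$
The kernel is $2^{-(k-i)s}$ for $k\ge i$ and $2^{-(i-k)(M-s)}$ for $k<i$, so it is in $\ell_1$, and Young's inequality finishes. $\square$

**(F2).** If $K>s$, then $\big\|(2^{ls}\|\Delta^K_{2^{-l}e_1}u\|_p)_{l\ge0}\big\|_{\ell_q}\le C\|u\|_{B^s_{p,q}}$.

*Proof.* Trivially $\|\Delta_h^K\Delta_iu\|_p\le2^K\|\Delta_iu\|_p$, and by Bernstein $\|\Delta_{he_1}^K\Delta_iu\|_p\le |h|^K\|\partial_1^K\Delta_iu\|_p\le C(2^i|h|)^K\|\Delta_iu\|_p$. With $h=2^{-l}$, the sequence in question is at most $C\sum_i2^{(l-i)s}\min(1,2^{(i-l)K})\,2^{is}\|\Delta_iu\|_p$, again a convolution with an $\ell_1$ kernel. $\square$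

**Example.** Let $\alpha=s-\frac1p>0$, $p<\infty$, and $f_0=\chi t_+^\alpha$. The computation in Section 4 shows $f_0\in B^s_{p,\infty}(\mathbb R)$. For no $q<\infty$ is $f_0\in B^s_{p,q}(\mathbb R)$: for $x\in(-Kh,-(K-1)h)$ and small $h$ one has $\Delta_h^Kf_0(x)=(x+Kh)^\alpha$, so $\|\Delta_h^Kf_0\|_p^p\ge\int_0^ht^{\alpha p}dt=c\,h^{sp}$. Thus $2^{ls}\|\Delta^K_{2^{-l}}f_0\|_p\ge c$ for all large $l$, which is not in $\ell_q$. For $q<\infty$ a logarithm has to be inserted; this is what the next section does.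

## 4. Ramps at every scale: proof of Theorem 1

**Step 1: the function $f$.** We want the strongest one-sided power allowed by $B^s_{p,q}(\mathbb R)$. Put $\alpha=s-\frac1p>1$, let $\chi$ be as in Section 1, $\beta\ge0$, and
$$f(t)=\chi(t)\,t^\alpha\,(\log(4/t))^{-\beta}\quad(0<t<2),\qquad f(t)=0\ \text{otherwise.}$$
Then $f$ is continuous, compactly supported and $f(0)=0$. Let $\eta\in C_c^\infty((\frac12,2))$ with $\sum_{j\in\mathbb Z}\eta(2^jt)=1$ for $t>0$. The terms with $j\le-2$ live in $t>2$, so $f=\sum_{j\ge-1}f\,\eta(2^j\cdot)$. With $t=2^{-j}\tau$ the $j$-th piece is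
$$2^{-j\alpha}\,\chi(2^{-j}\tau)\,\tau^\alpha\eta(\tau)\,(\log4+j\log2-\log\tau)^{-\beta},\qquad\tau\in(\tfrac12,2).$$
On its support the last bracket is at least $c(j+2)$. (For $j\ge0$ it is at least $(j+1)\log2$; for $j=-1$ it equals $\log(2/\tau)$ with $2\tau<2$.) So each $\tau$-derivative is $O(2^{-j\alpha}(j+2)^{-\beta})$, and the $m$-th $t$-derivative is $O(2^{-j\alpha+jm}(j+2)^{-\beta})$ on a set of length $O(2^{-j})$. Its $L_p$ norm is at most $C2^{-js+jm}(j+2)^{-\beta}$. By (F1) with $k=j+1$, $f\in B^s_{p,q}(\mathbb R)$ if $\beta q>1$, or if $q=\infty$ and $\beta=0$.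

**Step 2: the function $g$.** We want many ramps at each scale, as many as the space allows. Let $\phi\in C_c^\infty((-2,2)^n)$ with $\phi(x)=x_1$ on $[-1,1]^n$, and
$$g=\sum_{k\ge0}A_k\sum_{i=1}^{N_k}\phi(2^k(x-x_{k,i})),\qquad 0<A_k\le1,\ N_k\in\mathbb N,$$
with distinct points $x_{k,i}\in4\mathbb Z^n$. The supports are disjoint, so $\|g\|_\infty\le\|\phi\|_\infty$. The $k$-th layer has $\|\partial^\gamma(\cdot)\|_p=A_kN_k^{1/p}2^{k|\gamma|-kn/p}\|\partial^\gamma\phi\|_p$. So by (F1), $\|g\|_{B^s_{p,q}}\le C\|(\varepsilon_k)\|_{\ell_q}$ with $\varepsilon_k=A_kN_k^{1/p}2^{k(s-n/p)}$.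

*Case I, $s<n/p$.* Take $A_k=1$ and $N_k=\lceil(k+1)^{-\beta p}2^{k(n-sp)}\rceil$. Then $\varepsilon_k^p\le(k+1)^{-\beta p}+2^{-k(n-sp)}\le C(k+1)^{-\beta p}$. If $q<\infty$, take $\beta=\frac12(\frac1p+\frac1q)\in(\frac1q,\frac1p)$, which is possible because $q>p$. If $q=\infty$, take $\beta=0$.

*Case II, $s=n/p$ and $q>n-1$.* Take $N_k=1$ and $\varepsilon_k=A_k=(k+1)^{-\beta'}$. If $q<\infty$, take $\beta'\in(\frac1q,\frac1{n-1})$ and $\beta=\frac1q+\frac{1-\beta'(n-1)}p$, so $\beta>\frac1q$. If $q=\infty$, take $\beta=\beta'=0$.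

In all cases $f\in B^s_{p,q}(\mathbb R)$ and $g\in\mathcal B^s_{p,q}(\mathbb R^n)$.

**Step 3: lower bound for one ramp.** We show that each ramp is felt at all much finer steps. Let $u=f\circ g$, $K>s$ an integer, $h=2^{-l}$ with $K2^{-l/2}\le1$, and $0\le k\le l/2$. Let $x=x_{k,i}+y$ with $|y_j|\le2^{-k}$ for $j\ge2$ and $y_1\in(-Kh,-(K-1)h)$. For $0\le m\le K$ we have $|y_1+mh|\le Kh\le2^{-l/2}\le2^{-k}$, so $u(x+mhe_1)=f(A_k2^k(y_1+mh))$. For $m\le K-1$ the argument is negative and $f$ vanishes. Hence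
$$\Delta^K_{he_1}u(x)=f(A_k2^k(y_1+Kh)),\qquad y_1+Kh\in(0,h).$$
Now $A_k2^kh\le1$, so $\chi=1$ at the argument. For $y_1+Kh\in(h/2,h)$ the argument $t$ satisfies $t\ge A_k2^{-l-1}$ with $A_k\ge c(k+1)^{-\beta'}$ in case II and $A_k=1$ in case I, so $\log(4/t)\le C(l+1)$. The contribution of this cube to $\|\Delta^K_{he_1}u\|_p^p$ is at least
$$c\,2^{-k(n-1)}\,2^{-l}\,(A_k2^{k-l})^{\alpha p}(l+1)^{-\beta p}=c\,2^{-lsp}\,2^{k(sp-n)}A_k^{sp-1}(l+1)^{-\beta p},$$
because $\alpha p=sp-1$.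

**Step 4: summation over ramps.** The sets used are disjoint for different $(k,i)$. In case I, $N_k2^{k(sp-n)}\ge(k+1)^{-\beta p}$. In case II, $sp=n$ and $A_k^{sp-1}=(k+1)^{-\beta'(n-1)}$. So
$$2^{lsp}\|\Delta^K_{2^{-l}e_1}u\|_p^p\ \ge\ c\,(l+1)^{-\beta p}\sum_{0\le k\le l/2}w_k,\qquad w_k=\begin{cases}(k+1)^{-\beta p}&\text{(I)}\\(k+1)^{-\beta'(n-1)}&\text{(II)}.\end{cases}\tag{2}$$
Both exponents $\beta p$ and $\beta'(n-1)$ are less than $1$. Hence $2^{ls}\|\Delta^K_{2^{-l}e_1}u\|_p$ is at least $c(l+1)^{1/p-2\beta}$ in case I and $c(l+1)^{(1-\beta'(n-1))/p-\beta}$ in case II. If $q<\infty$, both exponents equal $-1/q$ by the choice of $\beta$, and $(l+1)^{-1/q}\notin\ell_q$. If $q=\infty$, both lower bounds are $c(l+1)^{1/p}$, which is unbounded. By (F2), $u\notin B^s_{p,q}(\mathbb R^n)$. Finally, $f$ is bounded and in $B^s_{p,q}(\mathbb R)$, so by (i) on $\mathbb R$ it satisfies (3), while (1), and so (2), fails. $\square$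

## 5. Approximating a composition by polynomials on segments

From here on we prove (3)⇒(2). So $s>1+\frac1p$, $f$ satisfies (3), $f(0)=0$. Fix $R>0$ and consider $g\in\mathcal E^s_{p,q}(\mathbb R^n)$ with $\|g\|_\infty\le R$. For $g=0$ there is nothing to prove, so $g\ne0$.

**Step 1: reduction to a global $f$.** Replacing $f$ by $\varphi f$ with $\varphi\in C_c^\infty(\mathbb R)$, $\varphi=1$ on $[-R,R]$, changes neither $f\circ g$ nor $f(0)=0$. So we assume $f\in E^s_{p,q}(\mathbb R)$. By Nikol'skij $\|\Delta_if\|_\infty\le C2^{-i(s-1/p)}\|f\|_{E^s_{p,q}}$ with $s-\frac1p>1$. So $f$ is bounded, $\|f\|_\infty\le C\|f\|_{E^s_{p,q}}$, and it is Lipschitz with constant $\Lambda\le C\|f\|_{E^s_{p,q}}$.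

Fix integers $N,M>s$, $M\ge2$, and an even integer $K\ge NM$.

**Definition (local approximation error).** For $w$ on $\mathbb R$, $E_K(w;x,t)=\inf_{\deg P<K}\sup_{|z-x|\le t}|w(z)-P(z)|$. For functions on $\mathbb R^n$ and a coordinate direction $e$, $E_K$ is taken along the line $x+\mathbb Re$.

For example, $E_2(|\cdot|;0,t)=t/2$: the constant $t/2$ has error $t/2$; and if $P$ is affine with error $\varepsilon$, then $P(0)\le\varepsilon$ and the mean of $P(\pm t)$, which is $P(0)$, is at least $t-\varepsilon$, so $\varepsilon\ge t/2$. Note that $E_K$ is subadditive in $w$, and that for continuous $w$ it is continuous in $(x,t)$, being the distance in $C[-1,1]$ from $w(x+t\,\cdot)$ to the polynomials of degree $<K$.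

**Step 2: size of $E_N(f;y,t)$, uniformly in $y$.** Approximating $\Delta_if$ by $0$ or by its Taylor polynomial, and using Bernstein, we get
$$\sup_yE_N(f;y,t)\le C\sum_{i\ge0}\min(1,(2^it)^N)\,\|\Delta_if\|_\infty\le C\|f\|_{E^s_{p,q}}\,t^{\,s-1/p}\qquad(t>0).\tag{3}$$
The second inequality holds for $t\le1$ because $0<s-\frac1p<N$, and for $t>1$ because the sum is at most $C\|f\|_{E^s_{p,q}}$.

**Step 3: the composition lemma.** The point is that a polynomial of a polynomial is a polynomial.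

**Lemma 1.** Let $l\ge0$, $I=\{x+\tau e:|\tau|\le2^{-l}\}$, and let $g,g_l$ be continuous on $I$. Put
$$\operatorname{osc}_l(x)=\sup_{|\tau|\le2^{-l}}|g_l(x+\tau e)-g_l(x)|,\qquad W_l(x)=E_N\big(f;g_l(x),2\operatorname{osc}_l(x)\big).$$
Then $E_K(f\circ g;x,2^{-l})\le\Lambda\big(\sup_I|g-g_l|+E_M(g_l;x,2^{-l})\big)+W_l(x)$.

*Proof.* Let $P$, $\deg P<M$, be a best approximation of $g_l$ on $I$. Comparing with the constant $g_l(x)$, its error $E_M(g_l;x,2^{-l})$ is at most $\operatorname{osc}_l(x)$, so $|P-g_l(x)|\le2\operatorname{osc}_l(x)$ on $I$. Let $Q$, $\deg Q<N$, satisfy $|f-Q|\le W_l(x)$ on $[g_l(x)-2\operatorname{osc}_l(x),g_l(x)+2\operatorname{osc}_l(x)]$. Then $Q\circ P$ has degree at most $(N-1)(M-1)<K$, and on $I$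
$$|f\circ g-Q\circ P|\le|f\circ g-f\circ P|+|(f-Q)\circ P|\le\Lambda\big(|g-g_l|+|g_l-P|\big)+W_l(x).\qquad\square$$

**Step 4: from $E_K$ along lines back to the Besov norm.**

**Lemma 2.** Let $1\le p\le\infty$ and $u\in L_p(\mathbb R^n)$. Suppose that for each $j$ a representative of $u$ is continuous on a.e. line parallel to $e_j$, and let $E^{(j)}_K$ be the error along $e_j$ for it. Then
$$\|u\|_{B^s_{p,q}}\le C\|u\|_p+C\sum_{j=1}^n\big\|(2^{ls}\|E_K^{(j)}(u;\cdot,2^{-l})\|_p)_{l\ge0}\big\|_{\ell_q}.$$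

*Proof.* Choose $\chi_j$ smooth and $0$-homogeneous off $0$ with $\sum_j\chi_j=1$ and $\operatorname{supp}\chi_j\subset\{|\xi_j|\ge|\xi|/(2\sqrt n)\}$; this is possible since $\max_j|\xi_j|\ge|\xi|/\sqrt n$. Let $i\ge1$ and $\zeta=2^{-i}\xi$. On $\operatorname{supp}(\varphi_i\chi_j)$ we have $\frac1{4\sqrt n}\le|\zeta_j|\le2<2\pi$, so $\varphi_i\chi_j(e^{\mathrm i\zeta_j}-1)^{-K}$ is the $2^i$-dilate of a fixed $C_c^\infty$ function, and its kernel has $L_1$ norm independent of $i$. Since $\Delta^K_{2^{-i}e_j}$ has symbol $(e^{\mathrm i\zeta_j}-1)^K$, we get $\|\Delta_iu\|_p\le C\sum_j\|\Delta^K_{2^{-i}e_j}u\|_p$. Let $2^{i_K}\ge K$. For $i\ge \max(i_K,1)$, $\Delta^K$ annihilates polynomials of degree $<K$ and its coefficients have absolute sum $2^K$, so $|\Delta^K_{2^{-i}e_j}u(x)|\le2^KE^{(j)}_K(u;x,2^{-(i-i_K)})$ a.e. For the finitely many remaining $i$ use $\|\Delta_iu\|_p\le C\|u\|_p$. $\square$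

## 6. The case $p=\infty$: uniform control suffices

The simplest case is $p=\infty$, $s>1$, in the $B$-case. Here $\sum_i2^i\|\Delta_ig\|_\infty\le C\|g\|_{B^s_{\infty,q}}$. Put $g_l=\sum_{i\le l}\Delta_ig$ and $u=f\circ g$. Then $\sup|g-g_l|\le\sum_{i>l}\|\Delta_ig\|_\infty$, and by Taylor and Bernstein $E_M(g_l;x,2^{-l})\le C\sum_{i\le l}2^{-M(l-i)}\|\Delta_ig\|_\infty$. As $0<s<M$, the first term of Lemma 1, multiplied by $2^{ls}$, has $\ell_q(L_\infty)$ norm at most $C\Lambda\|g\|_{B^s_{\infty,q}}$.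

For $W_l$, note $\operatorname{osc}_l(x)\le2^{-l}\|\partial g_l\|_\infty\le2^{-l}L$ with $L=C\sum_i2^i\|\Delta_ig\|_\infty\le C\|g\|_{B^s_{\infty,q}}$. Let $c_4\ge0$ be the least integer with $2L\le2^{c_4}$. Then $W_l\le\sup_yE_N(f;y,2^{-(l-c_4)})$. By (3), for $j\ge0$, $\sup_yE_N(f;y,2^{-j})\le C\sum_i\min(1,2^{N(i-j)})\|\Delta_if\|_\infty$, and for $j<0$ it is at most $\|f\|_\infty$. Since $0<s<N$, Young's inequality gives
$$\big\|(2^{ls}\|W_l\|_\infty)_{l\ge0}\big\|_{\ell_q}\le2^{c_4s}\Big\|\big(2^{js}\sup_yE_N(f;y,2^{-j})\big)_{j\in\mathbb Z}\Big\|_{\ell_q}\le C2^{c_4s}\|f\|_{B^s_{\infty,q}}.$$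
With $\|u\|_\infty\le\|f\|_\infty$, Lemma 2 bounds $\|u\|_{B^s_{\infty,q}}$ on bounded sets of $g$. So (3)⇒(2) for $p=\infty$.

## 7. A loss of $2^{l/p}$, and preimages weighted by slope

Try the same for $p<\infty$. Where $g$ has nonzero slope, $\operatorname{osc}_l(x)$ is of order $2^{-l}$, and the uniform bound (3) gives only $2^{ls}W_l(x)\le C2^{ls}2^{-l(s-1/p)}=C2^{l/p}$, which grows.

The loss is not in the truth but in the supremum over $y$. Take $n=1$, $g(x)=x$ on $[-1,1]$, $f=\chi t_+^\alpha$ with $\alpha=s-\frac1p$, and replace $g_l$ by $g$; then $W_l(x)$ becomes $E_N(f;x,t)$ with $t=2^{1-l}$. For $x<-t$ this is $0$. For $|x|\le2t$ it is at most $Ct^\alpha$, which contributes $Ct^{\alpha p+1}=Ct^{sp}$ to the $p$-th power of the norm. For $2t<x<\frac12$, Taylor's formula bounds it by $Ct^Nx^{\alpha-N}$, and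
$$t^{Np}\int_{2t}^\infty x^{(\alpha-N)p}\,dx\le Ct^{\alpha p+1}=Ct^{sp}$$
because $N>s=\alpha+\frac1p$. So $2^{ls}\|E_N(f;\cdot,2^{1-l})\|_{L_p(-1/2,1/2)}$ is bounded: the bad size is attained only near one value.

This says what to do. On lines, change variables $y=g(x)$ instead of taking a supremum over $y$. On a piece where $g$ is injective with slope of order $2^k$, the radius in $y$ is of order $2^{k-l}$ and the Jacobian costs $2^{-k}$. If $\|E_N(f;\cdot,2^{-j})\|_p$ is of order $2^{-js}\omega_j$ with $(\omega_j)\in\ell_q$, each such piece contributes to $2^{lsp}\int W_l^p$ an amount of order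
$$2^{lsp}\,2^{-k}\,2^{-(l-k)sp}\,\omega_{l-k}^p=2^{kr}\omega_{l-k}^p,\qquad r=sp-1 .$$
So the number of monotone pieces, weighted by $(\text{slope})^r$ and integrated over all parallel lines, must be bounded. For the ramps of Section 4 the lines in direction $e_1$ through the ramps of scale $k$ have total $(n-1)$-measure $N_k(2\cdot2^{-k})^{n-1}$ and slope $A_k2^k$, so their weighted count is $2^{n-1}A_k^rN_k2^{k(sp-n)}$. This is at least $2^{n-1}w_k$, with $w_k$ from (2), and $\sum_kw_k=\infty$. The positive result amounts to bounding the weighted count in all other cases.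

There are two difficulties. First, $g$ is not injective at coarse scales. At those scales, however, the oscillation of $g_l$ is governed by the frequency pieces of $g$ and not by its slope, and there (3) will be good enough. So for each $x$ we need a stopping level $i(x)$ that separates the two regimes. Second, the obvious rule is not strong enough. Let $\beta_m(x)$ be the size of $g$ near $x$ at frequency $2^m$. The slope $2^k$ at $x$ dominates for all $m\ge i$ if $\sum_{m\ge i}2^m\beta_m(x)$ is at most a small multiple of $2^k$. Asking $\beta_m\le c\,2^{k-m}$ for every $m\ge i$ only makes each of infinitely many terms at most $c\,2^k$, and the sum is not controlled. We repair this by asking for a threshold smaller by a factor $(2^{k-m}/h_m)^\delta$, where $h_m$ is an a priori bound of $\beta_m$, and we pay for it in Chebyshev's inequality with an exponent $\rho$ slightly below $r$.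

## 8. Maximal functions along lines

From now on $p<\infty$.

**Parameters.** Put $r=sp-1$; then $r>p$, which is the hypothesis $s>1+\frac1p$. Put $\sigma=\frac{sp}r=1+\frac1r$ and $a=\frac{1+s}2\in(1,s)$. Fix $\rho\in(\max(p,\frac{sp}2),r)$, possible since $sp>p+1\ge2$ gives $\frac{sp}2<sp-1$. Fix $\delta>0$ with $(1+\delta)\rho<r$. The exponent in (3) is $s-\frac1p=\frac rp$.

Fix a coordinate direction $e=e_j$, write $\partial=\partial_j$, and set
$$d_i(x)=\sup_{\tau\in\mathbb R}\frac{|\Delta_ig(x+\tau e)|}{(1+2^i|\tau|)^a},\qquad\beta_m(x)=\sum_{0\le i\le m}2^{-2(m-i)}d_i(x)\ \ge d_m(x).$$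
The function $d_i$ measures $\Delta_ig$ near $x$ at its own scale. For instance, if $\Delta_ig(x)=\cos(2^ix_j)$, then $(1+\frac\pi2)^{-a}\le d_i\le1$ everywhere, also at the zeros of the cosine, because a maximum of $|\cos|$ lies within $\frac\pi2 2^{-i}$.

**Step 1: pointwise bounds.** We claim
$$|\partial^m\Delta_ig(x+\tau e)|\le C_m2^{im}(1+2^i|\tau|)^ad_i(x),\qquad d_i(x+\tau e)\le(1+2^i|\tau|)^ad_i(x).\tag{4}$$
The second follows from $1+2^i|\tau+\tau'|\le(1+2^i|\tau|)(1+2^i|\tau'|)$. (The first with $m=0$ and constant $1$ is the definition.) For the first, let $\psi\in C_c^\infty(\mathbb R)$ with $\psi=1$ on $[-3,3]$, and let $\Psi_i$ be the kernel on $\mathbb R$ with symbol $\psi(2^{-i}\cdot)$. Since $|\xi_j|\le2^{i+1}$ on the spectrum of $\Delta_ig$, $\Delta_ig(x)=\int\Psi_i(y)\Delta_ig(x-ye)\,dy$, and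
$$|\partial^m\Delta_ig(x+\tau e)|\le d_i(x)(1+2^i|\tau|)^a\int|\Psi_i^{(m)}(y)|(1+2^i|y|)^a\,dy=C_m2^{im}(1+2^i|\tau|)^ad_i(x).$$

**Step 2: norm bounds.** We claim
$$\|d_i\|_v\le C\|\Delta_ig\|_v\ (1\le v\le\infty),\qquad\big\|(2^{is}d_i)_i\big\|_{L_p(\ell_q)}\le C\|g\|_{F^s_{p,q}}\ (1\le q\le\infty).\tag{5}$$
This rests on Peetre's inequality $d_i\le C(\mathcal M|\Delta_ig|^{1/a})^a$, with $\mathcal M$ the Hardy–Littlewood operator on the line (Triebel, *Theory of Function Spaces*, 1983, Sect. 1.3–1.6). Here is the argument. Let $w=\Delta_ig$, $z=x+\tau e$ and $0<\epsilon\le1$. For $|t|\le\epsilon2^{-i}$, the mean value theorem and (4) give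
$$|w(z)|\le|w(z+te)|+C\epsilon(1+2^i|\tau|)^ad_i(x).$$
Take powers $\frac1a<1$, use $(A+B)^{1/a}\le A^{1/a}+B^{1/a}$, and average over $t$. The interval of averaging lies in the interval of center $x$ and radius $|\tau|+2^{-i}$, so
$$|w(z)|^{1/a}\le\epsilon^{-1}(1+2^i|\tau|)\,\mathcal M|w|^{1/a}(x)+(C\epsilon)^{1/a}(1+2^i|\tau|)\,d_i(x)^{1/a}.$$
Divide by $1+2^i|\tau|$, take the supremum over $\tau$, and choose $\epsilon$ with $(C\epsilon)^{1/a}\le\frac12$. As $d_i\le\|\Delta_ig\|_\infty<\infty$, the last term is absorbed. Now (5) follows, line by line and then by integration over the lines: the first part from the $L_{va}$ boundedness of $\mathcal M$ ($va>1$), the second from the Fefferman–Stein inequality in $L_{pa}(\ell_{qa})$, where $1<pa<\infty$ and $1<qa\le\infty$.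

**Step 3: representatives.** We need values on lines. As $a<s$, $\sum_i2^{ai}\|d_i\|_p\le C\sum_i2^{(a-s)i}\|g\|_{B^s_{p,\infty}}<\infty$, so $X_0=\{x:\sum_i2^{ai}d_i(x)<\infty\}$ has full measure. If $x\in X_0$, then $|\Delta_ig(x+\tau e)|\le(1+|\tau|)^a2^{ai}d_i(x)$, so on each line meeting $X_0$ the series $\sum_i\Delta_ig$ converges locally uniformly. We take its sum as the representative of $g$ there. Hence on a.e. line parallel to $e$, $g$ is continuous, $|g|\le R$ everywhere on the line, and $X_0$ has full linear measure. Put $g_l=\sum_{i\le l}\Delta_ig$, and on $X_0$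
$$D(x)=\sum_{i\ge0}\partial\Delta_ig(x),$$
which converges absolutely since $|\partial\Delta_ig(x)|\le C2^id_i(x)$ and $a>1$. All functions that occur are measurable: suprema over $\tau$ may be taken over rational $\tau$, infima over rational polynomials. In particular $d_i,\beta_m,X_0,D$ are Borel.

**Step 4: the basic inequality.** For $x\in X_0$, (4) gives on the segment $I$ of Lemma 1 the bound $|g-g_l|\le C\sum_{i>l}2^{a(i-l)}d_i(x)$, and by Taylor's formula $E_M(g_l;x,2^{-l})\le C\sum_{i\le l}2^{-M(l-i)}d_i(x)$. So for $u=f\circ g$, all $l\ge0$ and a.e. $x$,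
$$E_K(u;x,2^{-l})\le C\Lambda\Big(\sum_{i\le l}2^{-M(l-i)}d_i(x)+\sum_{i>l}2^{a(i-l)}d_i(x)\Big)+W_l(x).\tag{6}$$
Since $a<s<M$, Young's inequality and (5) show that the first term, multiplied by $2^{ls}$, has norm at most $C\Lambda\|g\|_{E^s_{p,q}}$, in $\ell_q(L_p)$ in the $B$-case and in $L_p(\ell_q)$ in the $F$-case. Only $W_l$ is left.

**Step 5: oscillation in terms of slope.** Second-order Taylor expansion with (4) gives, on $X_0$,
$$\operatorname{osc}_l(x)\le2^{-l}|\partial g_l(x)|+C\beta_l(x)\le2^{-l}|D(x)|+C\sum_{m\ge l}2^{m-l}\beta_m(x).\tag{7}$$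
Indeed the quadratic remainders add up to at most $C\sum_{i\le l}2^{-2l}2^{2i}d_i(x)=C\beta_l(x)$, and $|\partial g_l-D|\le C\sum_{m>l}2^md_m$ with $d_m\le\beta_m$.

**Step 6: size of $E_N(f;\cdot,t)$ in the mean.** This replaces (3) where we change variables. Let $f_i^*$ be the maximal function of $\Delta_if$ on $\mathbb R$, defined as $d_i$ with the exponent $a$. For $j\ge0$, Taylor's formula for $i\le j$, direct bounds for $i>j$, and (4) give
$$E_N(f;y,2^{4-j})\le C\sum_{i\le j}2^{-N(j-i)}f_i^*(y)+C\sum_{i>j}2^{a(i-j)}f_i^*(y),$$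
and for $j<0$, $E_N\le\|f\|_\infty$. Multiply by $2^{js}$ and use $a<s<N$, Young and (5) on $\mathbb R$. For $j<0$ use that $(-R,R)$ has finite length and $\sum_{j<0}2^{js}<\infty$. The results are as follows.

- $B$-case: $\omega_j:=2^{js}\|E_N(f;\cdot,2^{4-j})\|_{L_p(-R,R)}$ satisfies $\|(\omega_j)_{j\in\mathbb Z}\|_{\ell_q}\le C_R\|f\|_{B^s_{p,q}}$.
- $F$-case: $\Omega(y):=\big\|(2^{js}E_N(f;y,2^{4-j}))_{j\in\mathbb Z}\big\|_{\ell_q}$ satisfies $\|\Omega\|_{L_p(-R,R)}\le C_R\|f\|_{F^s_{p,q}}$.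

## 9. Stopping levels and the weighted count

Suppose $(h_m)_{m\ge0}$ are positive numbers with
$$\text{(H1)}\ \ \beta_m(x)\le h_m\text{ for all }x;\qquad\text{(H2)}\ \ 2^{m+1}h_{m+1}\ge\lambda2^mh_m\text{ with a fixed }\lambda>1.$$
They will be chosen in each case later. Put
$$\theta_{m,k}=2^{k-m}\Big(\frac{2^{k-m}}{h_m}\Big)^\delta,\qquad\gamma_m=\beta_m^{\rho/r}h_m^{1-\rho/r}\ (\ge\beta_m),$$
$$\kappa_m=2^{msp}\|\gamma_m\|_{L_r(\mathbb R^n)}^r=2^{msp}h_m^{r-\rho}\int\beta_m^\rho\,dx.$$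

**Step 1: the threshold is summable.** For all $k\in\mathbb Z$ and $c\in(0,1]$,
$$\sum_{m\ge0}2^m\min(h_m,c\,\theta_{m,k})\le c'2^k,\qquad c'=Cc^{1/(1+\delta)}.\tag{8}$$
Put $y_m=2^k/(2^mh_m)$. Then $2^mh_m=2^k/y_m$, $2^m\theta_{m,k}=2^ky_m^\delta$, and $y_{m+1}\le y_m/\lambda$ by (H2). For any $Y>0$ the terms with $y_m\ge Y$ form a series in $y_m^{-1}$ that grows geometrically up to at most $Y^{-1}$. The terms with $y_m<Y$ form a series in $cy_m^\delta$ that decays geometrically from at most $cY^\delta$. So the sum is at most $2^kC(Y^{-1}+cY^\delta)$. Choose $Y=c^{-1/(1+\delta)}$, which makes both terms equal to $c^{1/(1+\delta)}$.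

**Step 2: stopping level.** Fix $c$ small, depending only on constants $C$, so that $c'\le1$ is as small as needed below. For $x\in X_0$ with $D(x)\ne0$ let $k=k(x)\in\mathbb Z$ be given by $|D(x)|\in[2^k,2^{k+1})$, and let
$$i(x)=\min\{i\ge0:\ \beta_m(x)\le c\,\theta_{m,k}\ \text{ for all }m\ge i\}\in\mathbb N_0\cup\{\infty\}.$$
If $D(x)=0$, put $i(x)=\infty$. Level $l$ is good for $x$ if $l\ge i(x)$ and bad otherwise. Let $S_{i,k}=\{x\in X_0:k(x)=k,\ i(x)=i\}$ for $i<\infty$. By (H1) and (8),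
$$x\in S_{i,k}\ \Longrightarrow\ \sum_{m\ge i}2^m\beta_m(x)\le c'2^k.\tag{9}$$

**Step 3: at bad levels the uniform bound (3) is enough.** We show
$$l\text{ bad for }x\ \Longrightarrow\ \operatorname{osc}_l(x)\le C\sum_{m\ge l}2^{m-l}\gamma_m(x),\qquad W_l(x)\le C\|f\|_{E^s_{p,q}}\operatorname{osc}_l(x)^{r/p}.\tag{10}$$
The second part is (3) (and if $\operatorname{osc}_l(x)=0$, then $W_l(x)=0$). For the first, let $l<i(x)$. Either $D(x)=0$, or there is $m\ge l$ with $\beta_m(x)>c\,\theta_{m,k}=c\,2^{(k-m)(1+\delta)}h_m^{-\delta}$. In the latter case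
$$2^{k-m}<C\beta_m^{1/(1+\delta)}h_m^{\delta/(1+\delta)}=Ch_m\Big(\frac{\beta_m}{h_m}\Big)^{1/(1+\delta)}\le Ch_m\Big(\frac{\beta_m}{h_m}\Big)^{\rho/r}=C\gamma_m ,$$
because $\beta_m\le h_m$ and $\frac1{1+\delta}>\frac\rho r$. Hence $|D(x)|<2^{k+1}\le C\sum_{m\ge l}2^m\gamma_m(x)$ in both cases. Insert this and $\beta_m\le\gamma_m$ into (7).

**Step 4: at good levels $W_l$ is a function of $g(x)$.** We show
$$x\in S_{i,k},\ l\ge i\ \Longrightarrow\ W_l(x)\le E_N\big(f;g(x),2^{4-(l-k)}\big).\tag{11}$$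
By (7) and (9), $\operatorname{osc}_l(x)\le2^{-l}2^{k+1}+Cc'2^{k-l}\le2^{k-l+2}$. Also $|g(x)-g_l(x)|\le\sum_{m>l}d_m(x)\le2^{-l}\sum_{m>l}2^m\beta_m(x)\le2^{k-l}$. So the interval of center $g_l(x)$ and radius $2\operatorname{osc}_l(x)$ lies in that of center $g(x)$ and radius $2^{k-l}+2^{k-l+3}\le2^{k-l+4}$.

**Step 5: injectivity.** We justify the change of variables. Let $x$ and $z=x+\tau e$ both lie in $S_{i,k}$ on one line, $0<|\tau|\le2^{-i}$, and choose $l\ge i$ with $2^{-l-1}<|\tau|\le2^{-l}$. In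
$$g(z)-g(x)-\tau D(x)=\sum_{m\ge0}\big[\Delta_mg(z)-\Delta_mg(x)-\tau\,\partial\Delta_mg(x)\big]$$
the terms $m\le l$ are at most $C2^{-2(l-m)}d_m(x)$ by Taylor and (4), with sum at most $C\beta_l(x)$. The terms $m>l$ are at most $d_m(z)+d_m(x)+C2^{m-l}d_m(x)$. By (9) at $x$ and at $z$,
$$|g(z)-g(x)-\tau D(x)|\le C\beta_l(x)+C\sum_{m>l}\big(d_m(z)+2^{m-l}d_m(x)\big)\le Cc'2^{k-l}\le2^{k-1}|\tau|,$$
if $c'$ is small, since $2^{k-1}|\tau|\ge2^{k-l-2}$. As $|\tau D(x)|\ge2^k|\tau|$, we get $|g(z)-g(x)|\ge2^{k-1}|\tau|$. So for a half-open dyadic interval $J$ of length $2^{-i}$ on the line, $g$ restricted to $S_{i,k}\cap J$ is injective with $2^{1-k}$-Lipschitz inverse. A Lipschitz map with constant $2^{1-k}$ enlarges (outer) length at most by the factor $2^{1-k}$, so $|\{x\in S_{i,k}\cap J:g(x)\in B\}|\le2^{1-k}|B|$ for Borel $B\subset[-R,R]$. Therefore, for Borel $\Phi:\mathbb R\to[0,\infty]$,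
$$\int_{S_{i,k}\cap J}\Phi(g(x))\,dx_j\le2^{1-k}\int_{-R}^R\Phi(y)\,dy.\tag{12}$$

**Step 6: counting intervals.** On a given line let $\#(i,k)$ be the number of such $J$ of length $2^{-i}$ that meet $S_{i,k}$. We show that each of them lies entirely in a set where some $\beta_m$ is large. Let $x_0\in J\cap S_{i,k}$.

*If $i\ge1$:* by minimality of $i$ the condition fails for $i-1$ but holds for all $m\ge i$, so $\beta_{i-1}(x_0)>c\,\theta_{i-1,k}$. For $z\in J$ and $i'\le i-1$, (4) gives $d_{i'}(x_0)\le(1+2^{i'-i})^ad_{i'}(z)\le2^ad_{i'}(z)$. So $\beta_{i-1}>2^{-a}c\,\theta_{i-1,k}$ on all of $J$.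

*If $i=0$:* by (9), $|\partial\Delta_0g(x_0)|\ge|D(x_0)|-C\sum_{m\ge1}2^md_m(x_0)\ge2^k-Cc'2^k\ge2^{k-1}$. As $|\partial\Delta_0g(x_0)|\le Cd_0(x_0)$ and $J$ has length $1$, (4) gives $\beta_0=d_0\ge c_12^k$ on $J$. By (H1), $2^k\le Ch_0$, so $\theta_{0,k}\le C2^k$ and $\beta_0>c_2\theta_{0,k}$ on $J$.

So there is $c_3>0$ such that, with $m(i)=\max(i-1,0)$, on each line
$$\#(i,k)\le\nu_{i,k}:=2^i\cdot\text{linear measure of }\{\beta_{m(i)}>c_3\theta_{m(i),k}\}.$$
We use the majorant $\nu_{i,k}$, which is a measurable function of the line. Integrate over all lines, that is, over $x'\in\mathbb R^{n-1}$. With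
$$\tau_{k,m}=2^{kr+m}\big|\{x\in\mathbb R^n:\beta_m(x)>c_3\theta_{m,k}\}\big|,\qquad\tau_k=\sum_{m\ge0}\tau_{k,m},$$
the term $i\ge1$ gives $2^{kr}\int\nu_{i,k}\,dx'=2\tau_{k,i-1}$ and the term $i=0$ gives $\tau_{k,0}$. Hence
$$2^{kr}\sum_{i\ge0}\int\nu_{i,k}\,dx'\le3\tau_k.\tag{13}$$

**Step 7: bounding the weighted count.** If $\tau_{k,m}\ne0$, then $c_3\theta_{m,k}<h_m$, that is, $2^{k-m}\le Ch_m$. By Chebyshev's inequality with exponent $\rho$ and $1+r=sp$,
$$\tau_{k,m}\le C2^{kr+m}\theta_{m,k}^{-\rho}\int\beta_m^\rho\,dx=C2^{msp}\,(2^{k-m})^{r-(1+\delta)\rho}\,h_m^{\delta\rho}\int\beta_m^\rho\,dx.$$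
Since $r-(1+\delta)\rho>0$, the $v$-th powers can be summed as a geometric series over the $k$ with $2^{k-m}\le Ch_m$. For $v\in(0,1]$ this gives $\sum_k\tau_{k,m}^v\le C_v\big(2^{msp}h_m^{r-\rho}\int\beta_m^\rho\big)^v=C_v\kappa_m^v$. As $\tau_k^v\le\sum_m\tau_{k,m}^v$,
$$\sum_{k\in\mathbb Z}\tau_k^v\le C_v\sum_{m\ge0}\kappa_m^v\qquad(0<v\le1).\tag{14}$$

## 10. The Besov case, $p<\infty$

**Step 1: good levels.** We integrate (11) by means of (12). By definition $\int_{-R}^RE_N(f;y,2^{4-j})^pdy=2^{-jsp}\omega_j^p$. So by (11), (12), (13),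
$$2^{lsp}\int_{\{l\text{ good}\}}W_l^p\,dx\le2^{lsp}\sum_{k,i}\int\nu_{i,k}\,dx'\;2^{1-k}\,2^{-(l-k)sp}\omega_{l-k}^p=2\sum_k\omega_{l-k}^p\,2^{kr}\sum_i\int\nu_{i,k}\,dx'\le6\sum_k\omega_{l-k}^p\tau_k .$$
Put $v=\min(1,q/p)$. The $\ell_{q/p}$ (quasi-)norm in $l$ of the right side is at most $6\|\omega\|_{\ell_q}^p(\sum_k\tau_k^v)^{1/v}$. For $q\ge p$ this is Young's inequality. For $q<p$ use $(\sum_k\omega_{l-k}^p\tau_k)^{q/p}\le\sum_k\omega_{l-k}^q\tau_k^{q/p}$ and sum over $l$. By (14) the bound is $C\|\omega\|_{\ell_q}^p\|\kappa\|_{\ell_v}$.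

**Step 2: bad levels.** By (10), Minkowski's inequality in $L_r$ and $sp=\sigma r$, $\sigma-1=\frac1r$,
$$2^{lsp}\int_{\{l\text{ bad}\}}W_l^p\,dx\le C\|f\|_{B^s_{p,q}}^p\Big(\sum_{m\ge l}2^{-(m-l)/r}\,2^{m\sigma}\|\gamma_m\|_r\Big)^r,\qquad2^{m\sigma}\|\gamma_m\|_r=\kappa_m^{1/r}.$$
Since $rq/p\ge1$, Young's inequality in $\ell_{rq/p}$ bounds the $\ell_{q/p}$ norm in $l$ by $C\|f\|^p_{B^s_{p,q}}\|\kappa\|_{\ell_{q/p}}\le C\|f\|_{B^s_{p,q}}^p\|\kappa\|_{\ell_v}$.

**Step 3: the norm of $u=f\circ g$.** Take $p$-th roots and combine with (6) and Step 6 of Section 8. For each coordinate direction,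
$$\big\|(2^{ls}\|E_K(u;\cdot,2^{-l})\|_p)_{l}\big\|_{\ell_q}\le C\Lambda\|g\|_{B^s_{p,q}}+C_R\|f\|_{B^s_{p,q}}\|\kappa\|_{\ell_v}^{1/p}.\tag{15}$$
Since $f(0)=0$, $\|u\|_p\le\Lambda\|g\|_p\le C\Lambda\|g\|_{B^s_{p,q}}$. By Lemma 2, $\|u\|_{B^s_{p,q}}$ is bounded by a constant times the right side of (15) (with $\kappa$ summed over the directions), and $\|u\|_\infty\le\|f\|_\infty$. It remains to choose $h_m$ and bound $\|\kappa\|_{\ell_v}$.

**Step 4: choice of $h_m$.** Let $b_i=2^{is}\|\Delta_ig\|_p$ and $\mathcal N=\|g\|_{B^s_{p,q}}>0$; then $b_i\le\mathcal N$. We shall use that $\|\beta_m\|_\rho\le\sum_{i\le m}2^{-2(m-i)}\|d_i\|_\rho$ and that $sp/\rho<2$. Moreover, by (5) and $\rho>p$, $\|d_i\|_\rho\le\|d_i\|_p^{p/\rho}\|d_i\|_\infty^{1-p/\rho}\le C2^{-isp/\rho}b_i^{p/\rho}\|g\|_\infty^{1-p/\rho}$. So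
$$2^{msp}\int\beta_m^\rho\,dx\le C\|g\|_\infty^{\rho-p}\Big(\sum_{i\le m}2^{-(m-i)(2-sp/\rho)}b_i^{p/\rho}\Big)^\rho.\tag{16}$$

*(a) $q\le p$, so $v=q/p$.* Take $h_m=H=C\|g\|_\infty$. Then (H1) holds, since $\|d_i\|_\infty\le C\|g\|_\infty$, and (H2) holds with $\lambda=2$. By (16),
$$\kappa_m\le C\|g\|_\infty^{r-p}\Big(\sum_{i\le m}2^{-(m-i)(2-sp/\rho)}b_i^{p/\rho}\Big)^\rho .$$
Young's inequality in $\ell_{q\rho/p}$ (note $q\rho/p\ge1$) gives $\|\kappa\|_{\ell_{q/p}}\le C\|g\|_\infty^{r-p}\|b\|_{\ell_q}^p=C\|g\|_\infty^{r-p}\mathcal N^p$. So the right side of (15) is at most $C(f,R)\,\mathcal N$: the estimate is linear in $\mathcal N$, as claimed in Theorem 2.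

*(b) $q>p$, $s>n/p$, so $v=1$.* Let $\zeta=\min(s-\frac np,\frac12)$. By Nikol'skij $\|d_i\|_\infty\le C\|\Delta_ig\|_\infty\le C2^{-i(s-n/p)}\mathcal N\le C2^{-i\zeta}\mathcal N$, so $\beta_m\le C2^{-m\zeta}\mathcal N$. Thus (H1) holds with $h_m=C\mathcal N2^{-m\zeta}$, and (H2) with $\lambda=2^{1-\zeta}$. By (16) and $b_i\le\mathcal N$, $2^{msp}\int\beta_m^\rho\le C\mathcal N^p\|g\|_\infty^{\rho-p}$. Hence $\kappa_m\le C2^{-m\zeta(r-\rho)}\mathcal N^{r-\rho+p}\|g\|_\infty^{\rho-p}$, and since $\rho<r$, $\sum_m\kappa_m\le C\mathcal N^{r-\rho+p}\|g\|_\infty^{\rho-p}$.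

*(c) $s=n/p$, $p<q\le n-1$, so $v=1$.* Here $sp=n$ and $r=n-1$. Let $\mu=\min(\frac12,2-\frac n\rho)>0$ and
$$h_m=C\Big(\sum_{i\le m}2^{-\mu(m-i)}b_i+2^{-\mu m}\mathcal N\Big)>0.$$
Since $\|d_i\|_\infty\le C\|\Delta_ig\|_\infty\le C2^{in/p}\|\Delta_ig\|_p=Cb_i$, (H1) holds. Since $h_{m+1}\ge2^{-\mu}h_m$, (H2) holds with $\lambda=2^{1-\mu}$. By (5) and Nikol'skij $\|d_i\|_\rho\le C\|\Delta_ig\|_\rho\le C2^{-in/\rho}b_i$. So
$$2^{mn/\rho}\|\beta_m\|_\rho\le C\sum_{i\le m}2^{-(m-i)(2-n/\rho)}b_i\le Ch_m ,\qquad\kappa_m=h_m^{r-\rho}\big(2^{mn/\rho}\|\beta_m\|_\rho\big)^\rho\le Ch_m^r.$$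
As $q\le r$, $\sum_m\kappa_m\le C\|b\|_{\ell_r}^r+C\mathcal N^r\le C\mathcal N^r$.

In each of the three cases $\|f\circ g\|_{\mathcal B^s_{p,q}}$ is bounded on bounded sets of $g$. This proves (3)⇒(2) in the $B$-case for $p<\infty$ under (a), (b) or (c).

## 11. The Lizorkin–Triebel case

**Step 1: smoothing $f$.** The characterization used at the end will be applied to functions already known to be in $F^s_{p,q}(\mathbb R^n)$, so we first make $f$ smooth. Let $\psi_\epsilon\ge0$ be a standard mollifier and $f_\epsilon=f*\psi_\epsilon-(f*\psi_\epsilon)(0)$. Then $f_\epsilon\in C^\infty$, $f_\epsilon(0)=0$ and $\operatorname{Lip}f_\epsilon\le\Lambda$. By Minkowski's inequality in $\ell_q$ and Young's in $L_p$, $\|f*\psi_\epsilon\|_{F^s_{p,q}}\le\|f\|_{F^s_{p,q}}$; also $\|f*\psi_\epsilon\|_\infty\le\|f\|_\infty$. Since $E_N$ does not see constants, (3), (6), Section 8 (Step 6) and all of Section 9 hold for $f_\epsilon$ with the constants of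 $f$, uniformly in $\epsilon$. By (ii), $u_\epsilon:=f_\epsilon\circ g\in F^s_{p,q}(\mathbb R^n)$. Below, $W_l$ and $\Omega$ are formed with $f_\epsilon$, and $\|f\|$ means $\|f\|_{F^s_{p,q}(\mathbb R)}$.

**Step 2: a pointwise bound of $\sum_m2^{m\sigma}\gamma_m$.** Take $h_m=H=C\|g\|_\infty$, with $C$ so large that $d_i\le H$ and $\beta_m\le H$; (H2) holds with $\lambda=2$. Let $G=\sup_i2^{is}d_i$. By (5) with $q=\infty$, $\|G\|_p\le C\|g\|_{F^s_{p,\infty}}\le C\|g\|_{F^s_{p,q}}$. We claim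
$$\sum_m2^{m\sigma}\gamma_m\le C\,G^{p/r}H^{1-p/r}.\tag{17}$$
As $\rho/r<1$, $\beta_m^{\rho/r}\le\sum_{i\le m}2^{-2(m-i)\rho/r}d_i^{\rho/r}$. Since $2\rho/r>\sigma$ (that is, $\rho>\frac{sp}2$), summation over $m\ge i$ gives
$$\sum_m2^{m\sigma}\gamma_m\le CH^{1-\rho/r}\sum_i2^{i\sigma}d_i^{\rho/r}\le CH^{1-\rho/r}\sum_{i}2^{i\sigma}\min(H,2^{-is}G)^{\rho/r}.$$
Where $2^{is}\le G/H$ the last terms are $2^{i\sigma}H^{\rho/r}$, increasing in $i$. Where $2^{is}>G/H$ they are $2^{i(\sigma-s\rho/r)}G^{\rho/r}$, decreasing because $s\rho/r>\sigma$ (that is, $\rho>p$). So even the sum over all $i\in\mathbb Z$ is at most $C(G/H)^{\sigma/s}H^{\rho/r}$, and $\sigma/s=p/r$. (Where $G=0$, all $d_i$ vanish and the claim is trivial.) This is (17).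

**Step 3: bad levels.** Since $s=\sigma r/p$, (10) gives $2^{ls}W_l\le C\|f\|(2^{l\sigma}\operatorname{osc}_l)^{r/p}$ at bad levels. As $rq/p\ge1$, the $\ell_{rq/p}$ norm is at most the $\ell_1$ norm, and
$$\Big\|(2^{ls}W_l1_{\rm bad})_l\Big\|_{\ell_q}^p\le C\|f\|^p\Big(\sum_l1_{\rm bad}2^{l\sigma}\operatorname{osc}_l\Big)^r\le C\|f\|^p\Big(\sum_m2^{m\sigma}\gamma_m\Big)^r\le C\|f\|^pG^pH^{r-p}.$$
In the middle we used (10) and $\sum_{l\le m}2^{l\sigma}2^{m-l}\le C2^{m\sigma}$, valid since $\sigma>1$; the last inequality is (17).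

**Step 4: good levels.** For $x\in S_{i,k}$, (11) gives $2^{ls}W_l(x)\le2^{ks}\cdot2^{(l-k)s}E_N(f_\epsilon;g(x),2^{4-(l-k)})$ for $l\ge i$, so $\|(2^{ls}W_l(x))_{l\ge i}\|_{\ell_q}\le2^{ks}\Omega(g(x))$. By (12), (13) and (14) with $v=1$,
$$\int\Big\|(2^{ls}W_l1_{\rm good})_l\Big\|_{\ell_q}^pdx\le\sum_{i,k}2^{ksp}\,2^{1-k}\int\nu_{i,k}\,dx'\,\|\Omega\|^p_{L_p(-R,R)}\le6\|\Omega\|^p_{L_p(-R,R)}\sum_k\tau_k\le C\|\Omega\|_{L_p(-R,R)}^p\sum_m\kappa_m .$$
Finally, by (17),
$$\sum_m\kappa_m=\int\sum_m(2^{m\sigma}\gamma_m)^r\,dx\le\int\Big(\sum_m2^{m\sigma}\gamma_m\Big)^rdx\le CH^{r-p}\|G\|_p^p .$$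
No condition on $q$ was needed: the sum over $m$ is taken pointwise, before integration, and only $G$ enters. Together with (6) we obtain, for each coordinate direction,
$$\Big\|\big(2^{ls}E_K(u_\epsilon;\cdot,2^{-l})\big)_l\Big\|_{L_p(\ell_q)}\le C_R\|f\|_{F^s_{p,q}}\|g\|_{F^s_{p,q}},\quad\text{uniformly in }\epsilon.\tag{18}$$

**Step 5: from lines to $F^s_{p,q}(\mathbb R^n)$.** We use two textbook theorems. The first is the local means characterization on $\mathbb R$ (Triebel, *Theory of Function Spaces II*, Sect. 2.4.6; Rychkov 1999, *On a theorem of Bui, Paluszyński and Taibleson*). Take kernels $k_0$ and $k=(d/dx)^Kk^0$ supported in $[-1,1]$ with $\widehat{k_0}(0)\ne0\ne\widehat{k^0}(0)$; recall that $K>s$ is even. Then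
$$\|w\|_{F^s_{p,q}(\mathbb R)}\le C\|w\|_p+C\Big\|\Big(2^{ls}\int k(y)w(\cdot+2^{-l}y)\,dy\Big)_{l\ge1}\Big\|_{L_p(\ell_q)}\le C\|w\|_p+C\big\|(2^{ls}E_K(w;\cdot,2^{-l}))_l\big\|_{L_p(\ell_q)}.$$
The second inequality holds because $k$ annihilates polynomials of degree $<K$, so the integral is at most $\|k\|_1E_K(w;x,2^{-l})$.

The second theorem is the Fubini property (Triebel, *The Structure of Functions*, 2001, Theorem 4.4), valid for $s>\sigma_{p,q}$, that is, for all $s>0$ when $p,q\ge1$. It says that $\|u_\epsilon\|_{F^s_{p,q}(\mathbb R^n)}$ is at most $C$ times the sum over $j$ of the $L_p(\mathbb R^{n-1})$ norms of the $F^s_{p,q}(\mathbb R)$ norms of the restrictions of $u_\epsilon$ to lines parallel to $e_j$.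

With (18) and $\|u_\epsilon\|_p\le\Lambda\|g\|_p$ we get $\|u_\epsilon\|_{F^s_{p,q}(\mathbb R^n)}\le C_R\|f\|_{F^s_{p,q}}\|g\|_{F^s_{p,q}}$.

**Step 6: removing the smoothing.** As $f$ is Lipschitz and $f(0)=0$, $f_\epsilon\to f$ uniformly, so $u_\epsilon\to u=f\circ g$ uniformly and $\Delta_iu_\epsilon\to\Delta_iu$ pointwise for each $i$. Fatou's lemma, in $\ell_q$ and then in $L_p$, gives
$$\|f\circ g\|_{F^s_{p,q}(\mathbb R^n)}\le C_R\|f\|_{F^s_{p,q}(\mathbb R)}\|g\|_{F^s_{p,q}(\mathbb R^n)},\qquad\|f\circ g\|_\infty\le\|f\|_\infty .$$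
Here $f$ is the function cut off in Section 5, so its norm depends on the original $f$ and on $R$; this is the linear estimate of Theorem 2. Hence (3)⇒(2) in the $F$-case, for all $n$ and $q$.

**Step 7: assembling Theorem 2.** The implication (3)⇒(2) is proved in Section 6 for $p=\infty$, in Section 10 for the $B$-case with $p<\infty$ under (a), (b) or (c), and just now for the $F$-case. With (2)⇒(1), fact (iv) and, for "only if", Theorem 1, this proves Theorem 2. $\blacksquare$
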